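# Linear bounds for vertex Folkman numbers $F_v(r,k;(1+\epsilon)k)$

## Pigeonhole, and the guess $F_v\approx rk$

How many vertices does a graph need if every coloring of its vertices with $r$ colors is to produce a monochromatic clique on $k$ vertices? By pigeonhole the complete graph on $r(k-1)+1$ vertices does it, and nothing smaller can: $r(k-1)$ vertices split into $r$ classes of size at most $k-1$. Now add a restriction: the graph must contain no clique much larger than the one we want to force, say none on $(1+\epsilon)k$ vertices. The first guess is that this changes little: the number of vertices needed should still be linear in $k$, and should even be about $rk$. We shall see that the first half of this guess is right and the second half is wrong in general.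

**Definition (arrow and Folkman number).** For a graph $G$ and integers $a_1,\dots,a_r\ge1$ write $G\to(a_1,\dots,a_r)^v$ if for every coloring of $V(G)$ with $r$ colors there is some $i$ such that $G$ contains a copy of $K_{a_i}$ all of whose vertices have color $i$. The vertex Folkman number is
$$F_v(a_1,\dots,a_r;q)=\min\{|V(G)|: G\text{ is }K_q\text{-free and }G\to(a_1,\dots,a_r)^v\},$$
and $F_v(r,k;q)=F_v(k,\dots,k;q)$ with $r$ entries equal to $k$. These last numbers are finite whenever $q>k$.

Three monotonicity facts follow at once. A $K_q$-free graph is $K_{q+1}$-free, so $F_v$ is nonincreasing in $q$. If $a_i\le k$ for all $i$ and $G\to(k,\dots,k)^v$, then $G\to(a_1,\dots,a_r)^v$. And to bound $F_v$ from above it is enough to exhibit one graph.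

Let us test the guess.

*Generous $q$.* If $q>r(k-1)+1$, the graph $K_{r(k-1)+1}$ is allowed, so $F_v(r,k;q)=r(k-1)+1$ exactly. The guess is correct here.

*The case $r=k=2$, $q=3$.* Now $G\to(2,2)^v$ means that $G$ is not bipartite, and $K_3$-free means triangle-free. A triangle-free non-bipartite graph contains an odd cycle of length at least $5$, and the cycle $C_5$ works. So $F_v(2,2;3)=5$, whereas $r(k-1)+1=3$.

*The case $r=2$, $k=3$, $q=4$.* Take a $K_4$-free graph on $5$ vertices. It has two non-adjacent vertices $u,u'$. Give both of them, and one more vertex, color 1, and give the other two vertices color 2. A clique of color 1 uses at most one of $u,u'$, so it has at most two vertices. Hence five vertices do not suffice, although $r(k-1)+1=5$.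

The last trick, putting non-neighbors into one color class, will show that the constant $r$ is wrong for every $\epsilon<r-1$. What survives is the question of linearity, which is Problem 109 of "Small Folkman Numbers" (https://www.cs.rit.edu/~spr/COURSES/CCOMP/cawfolk.pdf): is
$$\lim_{k\to\infty}\frac{F_v(r,k;(1+\epsilon)k)}{k}<\infty$$
for each $\epsilon>0$ and each integer $r\ge2$? Here $(1+\epsilon)k$ is rounded to an integer, and the question asks whether the quotient stays bounded, that is, whether its $\limsup$ is finite. The answer is yes. We do not claim that the limit exists, except in the range named in Theorem 2(b).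

**Theorem 1.** For every $\epsilon>0$ and $r\ge2$ there are $C,k_0$ such that $F_v(r,k;q)\le Ck$ for all $k\ge k_0$, where $q$ is $(1+\epsilon)k$ rounded (up or down) to an integer.

**Theorem 2.**

(a) There is an absolute constant $A$ such that for all $r\ge2$ and $0<\epsilon\le1$, writing $s=r/\epsilon$: if $k\ge\exp(s^{As})$, $1\le a_1,\dots,a_r\le k$ and $q\ge(1+\epsilon)k-1$ is an integer, then
$$F_v(a_1,\dots,a_r;q)\le s^{As}\,k.$$

(b) For all $r\ge2$ and $q>k\ge2$,
$$F_v(r,k;q)\ge\max\{r(k-1)+1,\;2r(k-1)-q+2\},$$
with equality to $r(k-1)+1$ when $q>r(k-1)+1$. Hence $\liminf_k F_v(r,k;(1+\epsilon)k)/k\ge\max\{r,\,2r-1-\epsilon\}$, and the limit exists and equals $r$ if $\epsilon>r-1$.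

In particular, in (a), for fixed $r$, $\epsilon$ may tend to $0$ like a constant times $\log\log\log k/\log\log k$, giving $F_v(r,k;(1+\epsilon)k)\le k\log k$ for large $k$.

## Pairing non-neighbors: Theorem 2(b)

We turn the trick from the third test into a general argument. The aim is to cut $V(G)$ into few pieces, each of which meets every clique in at most one vertex.

The bound $r(k-1)+1$, and equality when $q>r(k-1)+1$, were shown above. For the other bound, let $G$ be $K_q$-free on $n$ vertices with $n+q-1\le2r(k-1)$. Take a maximum matching in the complement $\overline G$, of size $\nu$. The $n-2\nu$ uncovered vertices contain no edge of $\overline G$ (it could be added to the matching), so they form a clique of $G$, and $n-2\nu\le q-1$. Call each matched pair and each uncovered vertex a unit. The number of units is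
$$n-\nu=\frac{n+(n-2\nu)}2\le\frac{n+q-1}2\le r(k-1).$$
Distribute the units into $r$ color classes with at most $k-1$ units each. The two vertices of a pair are non-adjacent in $G$, so a clique meets each unit in at most one vertex, and there is no monochromatic $K_k$. Thus no $K_q$-free graph with $n\le2r(k-1)-q+1$ vertices has the arrow property, which says $F_v(r,k;q)\ge2r(k-1)-q+2$.

For the asymptotic statements let $q$ be $(1+\epsilon)k$ rounded, so $(1+\epsilon)k-1\le q\le(1+\epsilon)k+1$. Dividing the two lower bounds by $k$ gives $\liminf\ge\max\{r,2r-1-\epsilon\}$. If $\epsilon>r-1$, then $(1+\epsilon-r)k>0\ge2-r$, so $q\ge(1+\epsilon)k-1>r(k-1)+1$, and the quotient is $(r(k-1)+1)/k\to r$. This proves Theorem 2(b). $\blacksquare$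

For $\epsilon<r-1$ we have $2r-1-\epsilon>r$, so the constant $r$ of the guess is indeed too small there.

## Cloning vertices, and disjoint $h$-sets

The first thing to try for linear growth is to scale one good example. Fix a graph $G_0$ with clique number $\omega_0$, and replace each vertex by a clique of $m$ clones, where clones of adjacent vertices are adjacent. The order $m|V(G_0)|$ and the clique number $\omega_0m$ are both linear in $m$. This stops working when a coloring splits each clone class evenly into $r$ parts of size at most $\lceil m/r\rceil$. A monochromatic clique then has at most $\omega_0\lceil m/r\rceil<\omega_0(m+r)/r$ vertices, so if the blow-up forces a monochromatic $K_k$, its clique number $\omega_0m$ exceeds $rk-r\omega_0$. With $G_0$ fixed and $k\to\infty$ the clique number is at least $(r-o(1))k$, so no $\epsilon<r-1$ can be reached.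

A different source of graphs is set systems.

**Definition (hypergraph, matching, disjointness graph).** An $h$-uniform hypergraph $\mathcal H$ on a point set $V$ is a set of $h$-subsets of $V$, called edges. A matching is a set of pairwise disjoint edges. The disjointness graph of $\mathcal H$ has vertex set $\mathcal H$, two edges being adjacent iff they are disjoint.

Cliques of the disjointness graph are exactly matchings of $\mathcal H$. If $|V|=N$, a matching has at most $N/h$ edges. So the clique number is at most $N/h$ for free, and we only have to force monochromatic matchings of size nearly $N/h$.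

For the family of all $h$-subsets this is a textbook theorem, due to Alon, Frankl and Lovász (*The chromatic number of Kneser hypergraphs*, Trans. AMS 298 (1986), 359–370): if $t\ge2$ and $|X|\ge th+(r-1)(t-1)$, then every coloring of the $h$-subsets of $X$ with $r$ colors has $t$ pairwise disjoint $h$-subsets of one color. Take $N=h(q-1)$ with $q\ge(1+\epsilon)k-1$, $h\ge2(r-1)/\epsilon$, $h\ge 2$ and $k\ge\max\{2,4/\epsilon\}$. Then
$$h(q-1)-kh\ge h\epsilon k-2h=\Big(\frac{h\epsilon k}2-2h\Big)+\frac{h\epsilon k}2\ge(r-1)k,$$
so the theorem applies with $t=k$: the disjointness graph of all $h$-subsets of $[N]$ is $K_q$-free and forces a monochromatic $K_k$. The only defect is the number of vertices, $\binom Nh\ge(N/h)^h=(q-1)^h$, which is of order at least $k^h$ and not linear.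

Do we need all $h$-sets? Look at $h=2$, $N=5$. The disjointness graph of the ten pairs from $\{1,\dots,5\}$ is the Petersen graph, which is triangle-free and not bipartite. Keep only the five pairs $12,23,34,45,51$. Each is disjoint from exactly two others, and the disjointness graph is $12,34,51,23,45$ in cyclic order, a $C_5$. Half of the family still does the job. The goal is now to keep only linearly many $h$-sets.

## Sparse random families and fractional covers

Let $e_1,\dots,e_M$ be independent uniform $h$-subsets of $[N]$, with $M=DN$ and $D$ a constant. We want every $r$-coloring of them to have a monochromatic matching of size $(1-c)N/h$, with $c$ small. The obvious plan is to show that a fixed coloring of the indices fails with tiny probability and to sum over all $r^M$ colorings. This cannot work. Let $c\le0.3$, $N\ge200h$, and let $S$ be a set of $\lceil(1-c)N/h\rceil-1$ points. A random edge meets $S$ with probability at least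
$$1-\Big(1-\frac{|S|}N\Big)^h\ge1-e^{-h|S|/N}\ge1-e^{-0.7+0.005}>\frac12 .$$
So with probability more than $2^{-M}$ all edges meet $S$, and then every matching has at most $|S|<(1-c)N/h$ edges. Each fixed coloring therefore fails with probability more than $2^{-M}\ge r^{-M}$, and the sum exceeds $1$ for every $D$: the number of colorings grows with $D$ as fast as the failure probabilities shrink.

The way out is to sum over the reasons for failure. In the computation above the reason was a small set $S$ meeting all edges, an object that lives on the $N$ points and not on the $DN$ edges. If all reasons can be described by $O(N)$ bits, with a constant not depending on $D$, then a large $D$ makes a union bound work. Linear programming duality supplies such reasons, at the price of replacing matchings by fractional ones.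

**Definition (fractional matching).** A fractional matching of $\mathcal F$ is a function $x:\mathcal F\to[0,\infty)$ with $\sum_{e\ni v}x_e\le1$ for all points $v$. Its weight is $\sum_ex_e$.

**Definition (Berge cycle).** A cycle of length $\ell\ge2$ consists of distinct edges $e_1,\dots,e_\ell$ and distinct points $v_1,\dots,v_\ell$ with $v_s\in e_s\cap e_{s+1}$ (indices cyclic). It corresponds to a cycle of length $2\ell$ in the bipartite point–edge incidence graph.

For example, two edges sharing two points form a cycle of length $2$, and $\{1,2,3\},\{3,4,5\},\{5,6,1\}$ form a cycle of length $3$ with points $3,5,1$.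

A fractional matching need not be close to a matching. In the Fano plane (seven points, seven lines of three points, three lines through each point, any two lines meeting) the weights $x_e=\frac13$ give weight $\frac73$, while a matching has only one edge. The Fano plane is full of short cycles. We shall arrange that short cycles are absent and that all $x_e$ are tiny, and then prove that rounding loses almost nothing.

The capped linear program is: maximize $\sum_{e\in\mathcal F}x_e$ subject to $\sum_{e\ni v}x_e\le1$ for all $v$ and $0\le x_e\le\delta$. It is feasible ($x=0$) and bounded, so by LP duality its maximum equals the minimum of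
$$\sum_vw(v)+\delta\sum_{e\in\mathcal F}y_e\quad\text{subject to}\quad\sum_{v\in e}w(v)+y_e\ge1\ (e\in\mathcal F),\quad w,y\ge0. \tag{1}$$
Read $w$ as a fractional cover that is allowed to miss an edge $e$ by an amount $y_e$ at cost $\delta y_e$. If all $r$ color classes have small optimum, there are $r$ cheap covers $w_1,\dots,w_r$. The plan has three parts: any $r$ cheap functions leave a constant fraction of all $h$-sets uncovered by a margin; a spread-out fractional matching can be rounded in the absence of short cycles; and a random family combines the two.

Throughout, $0<c\le\frac13$.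

## A constant fraction of $h$-sets escapes any $r$ cheap covers

**Definition (good, admissible).** Given $w_1,\dots,w_r:V\to[0,1]$, an $h$-subset $e$ of $V$ is good if $\sum_{v\in e}w_i(v)\le1-\frac c4$ for all $i$. A triple $(h,\kappa,N_1)$ with $h\ge2$ and $\kappa>0$ is admissible for $(r,c)$ if for all $N\ge N_1$, all $V$ with $|V|=N$, and all $w_1,\dots,w_r:V\to[0,1]$ with $\sum_vw_i(v)\le(1-\frac c2)\frac Nh$ for every $i$, at least $\kappa\binom Nh$ of the $h$-subsets of $V$ are good.

Two examples with $r=2$. If $w_1,w_2$ are both constant, equal to $(1-\frac c2)/h$, then every $h$-set has sum $1-\frac c2$ and is good. On the other hand, no triple with $h=2$ is admissible. Let $N\ge4$, $|S|=\lfloor(1-\frac c2)\frac N2\rfloor$, $w_1=1$ on $S$ and $0$ elsewhere, $w_2=\frac12$ off $S$ and $0$ on $S$. The sum of $w_2$ is at most $(1+\frac c2)\frac N4+\frac12$, which is at most $(1-\frac c2)\frac N2$ because $N(\frac14-\frac{3c}8)\ge\frac N8\ge\frac12$. Yet a pair meeting $S$ has $w_1$-sum at least $1$ and a pair outside $S$ has $w_2$-sum $1$, so no pair is good. Hence $h$ must be large in terms of $r$. The reason largeness helps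 is that the total weight allowed is only about $N/h$, so only a small proportion of points can be heavy for some $w_i$; on the remaining points a random sum is concentrated.

We need one fact about sampling without replacement. If $u_1,\dots,u_m$ are the values, in random order, of $w$ on an $n$-point set drawn without replacement ($m\le n$, $n\ge 2$), each of variance $\sigma^2$, then all pairs have the same covariance $\chi$. The sum of all $n$ draws is constant, so $0=n\sigma^2+n(n-1)\chi$ and $\chi\le0$. Hence
$$\operatorname{Var}(u_1+\dots+u_m)\le m\sigma^2\le m\cdot\frac1n\sum_vw(v)^2. \tag{2}$$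

**Lemma 3.** The triple $h=\lceil1024r^2/c^3\rceil$, $\kappa=2^{-h-1}$, $N_1=\lceil8h/c\rceil$ is admissible for $(r,c)$.

*Proof.* **Step 1: remove the heavy points.** Let $\eta=c^2/(128r)$, let $Z$ be the set of points $v$ with $w_i(v)>\eta$ for some $i$, and $W=V\setminus Z$. Since $\sum_vw_i(v)\le N/h$, at most $N/(h\eta)$ points have $w_i>\eta$, so $|Z|\le rN/(h\eta)\le cN/8$, because $h\ge1024r^2/c^3=8r/(c\eta)$.

**Step 2: concentrate on the light points.** Let $e$ be a uniform $h$-subset of $W$ and $S_i=\sum_{v\in e}w_i(v)$. Then
$$\mathbb ES_i=\frac h{|W|}\sum_{v\in W}w_i(v)\le\frac{(1-c/2)N}{|W|}\le\frac{1-c/2}{1-c/8}\le1-\frac{3c}8,$$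
the last inequality because $(1-\frac{3c}8)(1-\frac c8)=1-\frac c2+\frac{3c^2}{64}$. By (2) and $w_i\le\eta$ on $W$,
$$\operatorname{Var}S_i\le\frac h{|W|}\sum_{v\in W}w_i(v)^2\le\eta\,\mathbb ES_i\le\eta.$$
If $S_i>1-\frac c4$, then $S_i$ exceeds its mean by more than $\frac c8$. Chebyshev's inequality gives $P(S_i>1-\frac c4)\le64\eta/c^2=\frac1{2r}$. Summing over $i$, at least half of the $h$-subsets of $W$ are good.

**Step 3: compare with all $h$-sets.** Since $|Z|\le cN/8$ and $h\le cN/8$,
$$\binom{|W|}h\Big/\binom Nh=\prod_{j=0}^{h-1}\frac{|W|-j}{N-j}\ge\Big(\frac{|W|-h}N\Big)^h\ge\Big(1-\frac c4\Big)^h\ge2^{-h}.$$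
So at least $\frac12\cdot2^{-h}\binom Nh=\kappa\binom Nh$ of the $h$-subsets of $V$ are good. $\square$

## Rounding a spread-out fractional matching at high girth

**Lemma 4.** Let $h\ge2$, $0<\gamma<1$, $\Lambda=(2/\gamma)^{h-1}$, $\delta=\gamma/(24h\Lambda^4)$, $L=\lceil e^2h\Lambda\rceil$, $g=2L+1$. If $\mathcal F$ is a finite $h$-uniform hypergraph without cycles of length $\le g$, and $x$ is a fractional matching with $x_e\le\delta$ for all $e$, then $\mathcal F$ has a matching of size at least $(1-\gamma)\sum_ex_e$.

This is a special case of a theorem of J. Kahn (Random Struct. Alg. 8 (1996)); here is a full proof.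

The idea is a random greedy matching in continuous time. Let edge $e$ ring at rate $x_e$, and add it when it rings if all its points are still unused. Suppose $\sum_{e\ni v}x_e=1$ at every point, and pretend that the points of an edge are unused independently, each with probability $p(t)$ at time $t$. A point is then used up at rate $p^{h-1}$, so $p'=-p\cdot p^{h-1}=-p^h$, and an edge $e$ gets added with probability about $x_e\int p^h=x_e\int(-p')=x_e(1-p(\text{end}))$, which is nearly $x_e$. Three things must be repaired. Points with $\sum_{e\ni v}x_e<1$ would be used up too slowly, so we kill them artificially at the missing rate. Independence is false in general, but holds exactly on a tree, and without short cycles every neighborhood is a tree. Finally, on a rooted tree a point sees all its edges but the one leading to the root; because $x_e\le\delta$, this one missing edge hardly matters.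

*Proof.* Delete edges with $x_e=0$. Let
$$p(t)=(1+(h-1)t)^{-1/(h-1)} .$$
Then $p(0)=1$, $p'=-p^h$, and $-\log p(t)=\int_0^tp(s)^{h-1}ds$. Let $\tau$ satisfy $p(\tau)=\gamma/2$, that is, $1+(h-1)\tau=\Lambda$. So
$$\tau\le\Lambda,\qquad\int_0^\tau p^h=p(0)-p(\tau)=1-\frac\gamma2,\qquad p(t)^{-(h-1)}\le\Lambda\ \ (0\le t\le\tau). \tag{3}$$
Let $z_v=1-\sum_{e\ni v}x_e\ge0$.

**Step 1: define the random matching.** Take independent clocks: $T_e$ exponential with rate $x_e$ for each edge, and $R_v$ with $P(R_v>t)=p(t)^{z_v}$ for each point ($R_v=\infty$ if $z_v=0$). Since $-\log p^{z_v}=z_v\int p^{h-1}$, the clock $R_v$ rings at rate $z_vp^{h-1}$, which is the missing rate. Almost surely no two finite clocks coincide. Run time over $[0,\tau]$. All points start alive. A point $v$ dies at time $R_v$, or when an edge containing it is added. At time $T_e\le\tau$ the edge $e$ is added to $\mathcal M$ iff all its points are alive just before $T_e$. An added edge kills its points, so $\mathcal M$ is a matching. We shall show that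
$$P(e_0\in\mathcal M)\ge(1-\gamma)x_{e_0}\quad\text{for every edge }e_0. \tag{4}$$
Then $\mathbb E|\mathcal M|\ge(1-\gamma)\sum_ex_e$, and some outcome has at least this size.

**Step 2: cut out a tree around $e_0$.** The purpose is to get exact independence. Distances are in the incidence graph. Let $B$ be the set of edges at distance $\le2L$ from $e_0$. Points in $\bigcup B$ are at distance $\le2L+1$. Call those at distance exactly $2L+1$ boundary points and the others (at distance $\le2L-1$) interior points. An edge at an interior point has distance at most $2L$, so all edges of $\mathcal F$ at an interior point lie in $B$.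

The incidence graph of $B$, with all points of $\bigcup B$, is connected, because shortest paths to $e_0$ stay inside it. It is a tree. Otherwise take a breadth-first search tree from $e_0$ in it, with depth at most $\rho=2L+1$, and a non-tree edge. Together with the tree paths from its ends it contains a cycle of length at most $2\rho+1$, and hence, the graph being bipartite, of length at most $2\rho=2(2L+1)$. This is a Berge cycle of length at most $2L+1=g$, a contradiction.

Now define the $B$-process: the same process with only the edges of $B$, the same clocks $T_e$ ($e\in B$) and $R_v$ ($v$ interior), but for boundary $v$ a new independent clock $R_v^*$ with $P(R_v^*>t)=p(t)$ in place of $R_v$. Let $\mathcal M_B$ be its matching.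

**Step 3: the cut does not matter much.** We claim
$$P(e_0\text{ is in exactly one of }\mathcal M,\mathcal M_B)\le\frac\gamma4x_{e_0}. \tag{5}$$
The point is that influence from the boundary must travel along a long chain of edges with decreasing ringing times. Say the status of $f\in B$ is whether it is added. Suppose $f$ has no boundary point and its status differs in the two processes. Then $T_f\le\tau$, and some $v\in f$ is alive just before $T_f$ in one process and dead in the other. The clock $R_v$ is common to both, so it has not rung before $T_f$. The death of $v$ is therefore due to an edge $f'\ni v$ added at time $T_{f'}<T_f$ in the one process and not added in the other, where $v$ is still alive. Since $v$ is interior, $f'\in B$, and the status of $f'$ differs.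

Iterate from $f_0=e_0$, which has no boundary point because $L\ge1$. The times strictly decrease, so the edges are distinct and the iteration stops, and it can only stop at an edge $f_m\in B$ that contains a boundary point. Such an edge is at distance $2L$ from $e_0$. Each step changes the distance by at most $2$, so $m\ge L$. Keep $f_0,\dots,f_L$. These are distinct edges, consecutive ones intersecting, with $\tau\ge T_{f_0}>\dots>T_{f_L}$.

For a given sequence of distinct edges, $T_{f_0},\dots,T_{f_L}$ are independent with densities at most $x_{f_0},\dots,x_{f_L}$, so this order has probability at most $\prod_sx_{f_s}\cdot\tau^{L+1}/(L+1)!$. For each $f$ we have $\sum_{f'\cap f\ne\emptyset}x_{f'}\le\sum_{v\in f}\sum_{f'\ni v}x_{f'}\le h$. Summing over $f_L$, then $f_{L-1}$, and so on, and using $n!\ge(n/e)^n$, the total is at most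
$$x_{e_0}\frac{h^L\tau^{L+1}}{(L+1)!}\le x_{e_0}\Big(\frac{eh\Lambda}{L+1}\Big)^{L+1}\le x_{e_0}e^{-(L+1)}\le\frac\gamma4x_{e_0}.$$
The last two steps hold because $L+1\ge e^2h\Lambda\ge2e^2\cdot\frac2\gamma\ge\frac4\gamma\ge\ln\frac4\gamma$. This is (5).

**Step 4: solve the $B$-process by a recursion.** Root the tree at $e_0$. Every point $v$ has a parent edge; its other edges in $B$ are its child edges. The points of an edge other than its parent point are its children (all $h$ points, for $e_0$). Boundary points have no child edges. Let $\mathcal T_v$ be the process using only the edges descending from $v$ and the clocks of $v$ and of all its descendants, and let $a_v(t)$ be the probability that $v$ is alive at time $t$ in $\mathcal T_v$. For boundary $v$, $a_v=p$.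

Let $v$ be interior. We claim that $v$ is alive at time $t$ in $\mathcal T_v$ iff $R_v>t$ and there is no child edge $e$ of $v$ with the property that
$$T_e\le t\text{ and every }u\in e\setminus\{v\}\text{ is alive just before }T_e\text{ in }\mathcal T_u. \tag{6}$$
Indeed, the part of $\mathcal T_v$ below $u\in e\setminus\{v\}$ interacts with the rest only through $e$, and $e$ does nothing before $T_e$. So before $T_e$ this part coincides with $\mathcal T_u$. If some $e$ satisfies (6), then at time $T_e$ either $v$ is already dead or $e$ is added, and $v$ is dead afterwards. If no $e$ satisfies (6) and $R_v>t$, then no child edge of $v$ is added by time $t$, and $v$ is alive.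

The events (6) for different child edges, and the event $R_v>t$, depend on disjoint sets of independent clocks. Given $T_e=s$, the points $u\in e\setminus\{v\}$ are alive just before $s$ independently. By induction from the leaves all $a_u$ are continuous, so these probabilities are $a_u(s)$. Hence
$$a_v(t)=p(t)^{z_v}\prod_{e\text{ child of }v}(1-k_e(t)),\qquad k_e(t)=\int_0^tx_ee^{-x_es}\prod_{u\in e\setminus\{v\}}a_u(s)\,ds, \tag{7}$$
which is again continuous. In the same way, at the root,
$$P(e_0\in\mathcal M_B)=\int_0^\tau x_{e_0}e^{-x_{e_0}s}\prod_{v\in e_0}a_v(s)\,ds. \tag{8}$$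

**Step 5: all $a_v$ are close to $p$.** We claim
$$\theta(t):=\max_v|\log a_v(t)-\log p(t)|\le\frac\gamma{8h}\qquad(0\le t\le\tau). \tag{9}$$
Boundary points contribute $0$. Let $v$ be interior with parent edge $f$, and for its child edges $e$ put $K_e(t)=\int_0^tx_e\prod_{u\in e\setminus\{v\}}a_u(s)\,ds$, which is $k_e$ without the exponential factor. We have $x_e\tau\le\delta\Lambda\le\frac12$ and $e^{-x_e\tau}K_e\le k_e\le K_e\le x_e\tau$. For $0\le y\le\frac12$ the series of the logarithm gives $0\le-\log(1-y)-y\le\frac{y^2}2\cdot\frac1{1-y}\le y^2$. Therefore
$$|\log(1-k_e)+K_e|\le k_e^2+(K_e-k_e)\le(x_e\tau)^2+(1-e^{-x_e\tau})K_e\le2x_e^2\tau^2\le2\delta\tau^2x_e. \tag{10}$$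
All edges at $v$ lie in $B$, so $z_v+x_f+\sum_{e\text{ child}}x_e=1$, and hence
$$\log p=z_v\log p-\Big(x_f+\sum_{e\text{ child}}x_e\Big)\int_0^tp^{h-1}.$$
Subtract this from the logarithm of (7). The terms $z_v\log p$ cancel, and
$$\log a_v-\log p=x_f\int_0^tp^{h-1}+\sum_{e\text{ child}}\big(\log(1-k_e)+K_e\big)+\sum_{e\text{ child}}x_e\int_0^t\Big(p^{h-1}-\prod_{u\in e\setminus\{v\}}a_u\Big)ds.$$
The first term, the trace of the missing parent edge, is at most $\delta\tau$. By (10) and $\sum x_e\le1$ the second is at most $2\delta\tau^2$ in absolute value. In the third, each product is $p^{h-1}e^\Delta$ with $|\Delta|\le(h-1)\theta$, and $|1-e^\Delta|\le e^{|\Delta|}-1$. Taking the maximum over $v$,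
$$\theta(t)\le\beta+\int_0^tp^{h-1}\big(e^{(h-1)\theta}-1\big)ds,\qquad\beta=\delta(\tau+2\tau^2)\le3\delta\Lambda^2. \tag{11}$$
The function $\theta$ is continuous with $\theta(0)=0$. Let $[0,t^*]\subset[0,\tau]$ be any interval on which $(h-1)\theta\le1$. There $e^y-1\le2y$ for $0\le y\le1$ turns (11) into $\theta(t)\le U(t):=\beta+2(h-1)\int_0^tp^{h-1}\theta$. Now $U'\le2(h-1)p^{h-1}U$, so $U(t)\exp(-2(h-1)\int_0^tp^{h-1})$ is nonincreasing (Gronwall's argument), and with $\int_0^tp^{h-1}=-\log p(t)$ and (3),
$$\theta(t)\le\beta\,p(t)^{-2(h-1)}\le3\delta\Lambda^2\cdot\Lambda^2=\frac\gamma{8h}.$$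
In particular $(h-1)\theta\le\frac18$ on $[0,t^*]$. Take $t^*$ maximal. If $t^*<\tau$, then $(h-1)\theta(t^*)=1$ by continuity and maximality, a contradiction. So $t^*=\tau$, and (9) holds.

**Step 6: conclude.** By (9), $\prod_{v\in e_0}a_v\ge p^he^{-\gamma/8}$. Also $e^{-x_{e_0}s}\ge1-\delta\tau\ge1-\frac\gamma8$, because $\delta\tau\le\delta\Lambda\le\gamma/8$. Insert both in (8) and use (3):
$$P(e_0\in\mathcal M_B)\ge x_{e_0}\Big(1-\frac\gamma8\Big)e^{-\gamma/8}\int_0^\tau p^h\ge x_{e_0}\Big(1-\frac\gamma8\Big)^2\Big(1-\frac\gamma2\Big)\ge\Big(1-\frac{3\gamma}4\Big)x_{e_0}.$$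
With (5), $P(e_0\in\mathcal M)\ge(1-\frac{3\gamma}4-\frac\gamma4)x_{e_0}=(1-\gamma)x_{e_0}$, which is (4). $\square$

## A hypergraph with linearly many edges

**Proposition 5.** Let $(h,\kappa,N_1)$ be admissible for $(r,c)$. Let $\gamma=c/2$, let $\Lambda,\delta,L,g$ be as in Lemma 4, and let
$$D=\Big\lceil\max\Big\{\frac8\kappa\Big(r\ln\Big(1+\frac{8h}c\Big)+1\Big),\ \frac2\kappa\Big(1+\frac{8r}{ch\delta}\Big)\Big\}\Big\rceil .$$
For every $N\ge\max\{N_1,h,2g(Dh^2)^g\}$ there is an $h$-uniform hypergraph $\mathcal H$ on $N$ points with at most $DN$ edges such that every $r$-coloring of the edges of $\mathcal H$ has a monochromatic matching of size at least $(1-c)N/h$.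

Note the order in which constants are chosen: first $h,\kappa,N_1$, then $\gamma,\Lambda,\delta,L,g$, then $D$, then $N$. No circularity arises, since $\delta$ and $g$ do not depend on $D$.

*Proof.* Let $V=[N]$, $M=DN$, and let $e_1,\dots,e_M$ be independent uniform $h$-subsets of $V$.

**Step 1: every rounded tuple of cheap functions leaves many edges good.** Here the union bound over reasons is carried out. Let $\zeta=c/(8h)$, and consider the following property.

**(P1)** For all $w_1,\dots,w_r:V\to[0,1]\cap\zeta\mathbb Z$ with $\sum_vw_i(v)\le(1-\frac c2)\frac Nh$ for all $i$, at least $\kappa M/2$ indices $j$ have $e_j$ good for $(w_i)$.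

For a fixed tuple, each $e_j$ is good with probability at least $\kappa$, by admissibility and $N\ge N_1$. The Chernoff bound says that a binomial variable with $M$ trials and success probability at least $\kappa$ is below $\kappa M/2$ with probability at most $e^{-\kappa M/8}$. Each $w_i(v)$ has at most $1+1/\zeta=1+8h/c$ values, so there are at most $(1+8h/c)^{rN}$ tuples. Since $\kappa M/8=\kappa DN/8\ge N(r\ln(1+8h/c)+1)$, (P1) fails with probability at most $e^{-N}$.

**Step 2: there are few short cycles.** We need them rare enough to delete.

**(P2)** There are at most $N$ cycles of length $2\le\ell\le g$ among $e_1,\dots,e_M$, viewed as indexed edges (a repeated edge gives a $2$-cycle).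

Count sequences of $\ell$ distinct indices and $\ell$ distinct points. There are at most $M^\ell N^\ell$ of them. For such a sequence to form a cycle, each of its $\ell$ edges must contain two prescribed distinct points, which for one edge has probability $\frac{h(h-1)}{N(N-1)}$, independently for different edges. The expected number is at most
$$\Big(\frac{DN\cdot N\cdot h(h-1)}{N(N-1)}\Big)^\ell=\Big(Dh\cdot\frac{N(h-1)}{N-1}\Big)^\ell\le(Dh^2)^\ell,$$
because $N(h-1)\le h(N-1)$ when $N\ge h$. Summing over $\ell\le g$ gives at most $g(Dh^2)^g\le N/2$. By Markov's inequality (P2) fails with probability at most $\frac12$.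

**Step 3: choose the hypergraph.** Since $e^{-N}+\frac12<1$, some outcome satisfies (P1) and (P2). Delete one edge (that is, one index) from each cycle of length $\le g$. At most $N$ indices are deleted, no cycles of length $\le g$ remain, and the remaining edges are distinct because two equal ones would form a $2$-cycle. Call the result $\mathcal H$. It has at most $DN$ edges.

**Step 4: some color has a large spread-out fractional matching.** Let the edges of $\mathcal H$ be $r$-colored with classes $\mathcal F_1,\dots,\mathcal F_r$, and let $\nu_i$ be the maximum of the capped linear program for $\mathcal F_i$. We claim that $\nu_i\ge(1-\frac c2)\frac Nh$ for some $i$.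

Suppose not. By (1) there are $w_i:V\to[0,\infty)$ and $y^{(i)}:\mathcal F_i\to[0,\infty)$ for each $i$ with
$$\sum_{v\in e}w_i(v)+y^{(i)}_e\ge1\ (e\in\mathcal F_i),\qquad\sum_vw_i(v)+\delta\sum_{e\in\mathcal F_i}y_e^{(i)}<\Big(1-\frac c2\Big)\frac Nh. \tag{12}$$
Replacing $w_i$ by $\min(w_i,1)$ keeps (12): an edge containing a truncated point still has sum at least $1$, and other sums do not change. Round $w_i$ down to multiples of $\zeta$ to get $\tilde w_i$. Its sum is still at most $(1-\frac c2)\frac Nh$, so by (P1) at least $\kappa M/2-N=(\frac{\kappa D}2-1)N$ edges of $\mathcal H$ are good for $(\tilde w_i)$. If a good edge $e$ has color $i$, then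
$$\sum_{v\in e}w_i(v)\le\sum_{v\in e}\tilde w_i(v)+h\zeta\le1-\frac c4+\frac c8=1-\frac c8,$$
so $y_e^{(i)}\ge\frac c8$. But (12) gives $\sum_i\sum_ey_e^{(i)}<\frac{rN}{h\delta}$. Hence
$$\Big(\frac{\kappa D}2-1\Big)N\cdot\frac c8<\frac{rN}{h\delta},$$
which contradicts $D\ge\frac2\kappa(1+\frac{8r}{ch\delta})$.

**Step 5: round.** Apply Lemma 4 with $\gamma=c/2$ to this $\mathcal F_i$ and an optimal $x$. The class $\mathcal F_i$ has no cycles of length $\le g$, and $x_e\le\delta$. There is a matching of color $i$ of size at least $(1-\frac c2)^2\frac Nh\ge(1-c)\frac Nh$. $\square$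

## From matchings to cliques: Theorem 1

$F_v(r,k;q)$ is nonincreasing in $q$, and for $\epsilon>1$ the rounded value of $(1+\epsilon)k$ is at least $2k$; so we may assume $\epsilon\le1$. Let $c=\epsilon/3$ and fix the admissible triple of Lemma 3. Then $h,\kappa,\delta,g,D$ depend only on $r$ and $\epsilon$. Let $q$ be the rounding of $(1+\epsilon)k$, so that
$$(1+\epsilon)k-1\le q\le(1+\epsilon)k+1. \tag{13}$$
Put $N=h(q-1)$, and let $k\ge6/\epsilon$ be so large that Proposition 5 applies to $N$. Let $\mathcal H$ be the resulting hypergraph and $G$ its disjointness graph. We check three things.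

First, cliques of $G$ are matchings of $\mathcal H$, so $\omega(G)\le N/h=q-1$ and $G$ is $K_q$-free. Second, every $r$-coloring of $V(G)$ is an $r$-coloring of the edges of $\mathcal H$, and so has a monochromatic clique of size at least
$$(1-c)\frac Nh=\Big(1-\frac\epsilon3\Big)(q-1)\ge\Big(1-\frac\epsilon3\Big)\big((1+\epsilon)k-2\big)\ge\Big(1+\frac\epsilon3\Big)k-2\ge k.$$
The middle inequality uses $(1-\frac\epsilon3)(1+\epsilon)=1+\frac{2\epsilon}3-\frac{\epsilon^2}3\ge1+\frac\epsilon3$, valid for $\epsilon\le1$, and the last uses $k\ge6/\epsilon$. Third, $|V(G)|\le DN=Dh(q-1)\le Dh(1+\epsilon)k\le2Dhk$.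

Hence $F_v(r,k;q)\le2Dh\,k$ for all $k\ge k_0(r,\epsilon)$, which is Theorem 1. $\blacksquare$

## Smaller $h$ from Kneser colorings: Theorem 2(a)

In Lemma 3, $h$ is of order $r^2/c^3$, and $\Lambda$ is exponential in $h$. To get the bound $s^{As}$ we need $h$ of order $r/c$. The Alon–Frankl–Lovász theorem, which earlier gave too many vertices, is just what proves a density lemma with such $h$: we apply it not on $[N]$ but inside a random subset of bounded size.

**Lemma 6.** With $h=\lceil8r/c\rceil$, $t=\lceil128r/c^2\rceil$ and $R=th+(r-1)(t-1)$, the triple $(h,\ \frac12(2et)^{-h},\ R)$ is admissible for $(r,c)$.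

*Proof.* **Step 1: a random $R$-set inherits cheapness.** Let $N\ge R$, let $w_1,\dots,w_r$ be as in the definition of admissibility, and let $X$ be a uniform $R$-subset of $V$. Since $R/h\le t(1+r/h)\le t(1+\frac c8)$,
$$\mathbb E\sum_{v\in X}w_i(v)=\frac RN\sum_vw_i(v)\le\Big(1-\frac c2\Big)\frac Rh\le\Big(1-\frac c2\Big)\Big(1+\frac c8\Big)t\le\Big(1-\frac{3c}8\Big)t.$$
By (2) and $w_i\le1$ the variance is at most $\frac RN\sum_vw_i(v)^2\le\frac RN\sum_vw_i(v)\le t$. Chebyshev's inequality with deviation $\frac c8t$ gives
$$P\Big(\sum_{v\in X}w_i(v)\ge\Big(1-\frac c4\Big)t\Big)\le\frac{64}{c^2t}\le\frac1{2r}.$$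
So with probability at least $\frac12$ we have $\sum_{v\in X}w_i(v)<(1-\frac c4)t$ for all $i$.

**Step 2: such an $X$ contains a good $h$-subset.** Otherwise color each $h$-subset $e\subset X$ by some $i$ with $\sum_{v\in e}w_i(v)>1-\frac c4$. As $|X|=th+(r-1)(t-1)$, there are $t$ disjoint $h$-subsets of one color $i$, and adding up, $\sum_{v\in X}w_i(v)>(1-\frac c4)t$, a contradiction.

**Step 3: average.** A uniform $h$-subset of $X$ is a uniform $h$-subset of $V$. It is good with probability at least $\frac12\binom Rh^{-1}\ge\frac12(eR/h)^{-h}\ge\frac12(2et)^{-h}$, because $R\le t(h+r)\le2th$. $\square$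

*Proof of Theorem 2(a).* **Step 1: reduce to one case.** If $G\to(k,\dots,k)^v$ and $a_i\le k$, then $G\to(a_1,\dots,a_r)^v$. Together with monotonicity in $q$ this shows that it suffices to treat $a_i=k$ for all $i$ and $q=\lceil(1+\epsilon)k-1\rceil$, which satisfies (13). The proof of Theorem 1 used only (13), $k\ge6/\epsilon$ and the condition on $N$ in Proposition 5. Run it with $c=\epsilon/3$ and the triple of Lemma 6. It gives $F_v(r,k;q)\le2Dhk$ as soon as $k\ge6/\epsilon$ and
$$N=h(q-1)\ge\max\{R,h,2g(Dh^2)^g\}. \tag{14}$$

**Step 2: bound the constants.** We have $s=r/\epsilon\ge2$, $r\le s$, $1/\epsilon\le s$ and $r/\epsilon^2\le s^2$. Call a quantity tame if it is at most $s^{A's}$ for some absolute constant $A'$. Since $s\ge2$, constants and fixed powers of $s$ are tame. Sums and products of boundedly many tame quantities are tame, and so are fixed powers of them. A bound of the form $(C_1s^j)^{C_2s}$ with absolute $C_1,C_2,j$ is tame too. Now: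

- $h=\lceil24s\rceil\le25s$, $t=\lceil1152r/\epsilon^2\rceil\le1153s^2$, and $R\le2th=O(s^3)$;
- $1/\kappa=2(2et)^h$ is tame;
- $\gamma=\epsilon/6$, so $\Lambda=(12/\epsilon)^{h-1}\le(12s)^{25s}$ is tame, and $1/\delta=24h\Lambda^4/\gamma\le144\,s\,h\Lambda^4$ is tame;
- $8h/c=24h/\epsilon\le600s^2$, so $r\ln(1+8h/c)+1\le600s^3+1$, and $8r/(ch\delta)=24s/(h\delta)\le24s/\delta$; hence $D$ is tame;
- $L=\lceil e^2h\Lambda\rceil$ and $g=2L+1$ are tame, and so is $2Dh$.

**Step 3: check the threshold for $k$.** If $k\ge6/\epsilon$, then $q-1\ge(1+\epsilon)k-2\ge k$, so $N\ge k$. For (14) it therefore suffices that $k$ is at least the right-hand side. Since $\ln u\le u$,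
$$\ln\big(2g(Dh^2)^g\big)\le2g+gDh^2,$$
which is tame; so are $\ln R$, $\ln h$ and $\ln(6/\epsilon)\le6s$. Choose the absolute constant $A$ so large that $s^{As}$ exceeds all of these tame quantities and also $2Dh$. Then $k\ge\exp(s^{As})$ implies $k\ge6/\epsilon$ and (14), and $F_v(a_1,\dots,a_r;q)\le2Dhk\le s^{As}k$. $\blacksquare$

It remains to see the last assertion after Theorem 2. Fix $r$, write $y=\log\log k$, and take $s=ay/\log y$ with $a=\min\{1,1/A\}$, so that $\epsilon=r/s=\frac ra\cdot\frac{\log\log\log k}{\log\log k}$, which is at most $1$ for large $k$. For large $k$ we have $1\le s\le y$, hence $As\log s\le As\log y=Aay\le y$, that is, $s^{As}\le\log k$. This says both $k\ge\exp(s^{As})$ and $s^{As}k\le k\log k$. The rounding of $(1+\epsilon)k$ is at least $(1+\epsilon)k-1$, so Theorem 2(a) gives $F_v(r,k;(1+\epsilon)k)\le k\log k$ for large $k$. $\blacksquare$
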